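\title{A M\"obius-like group of circle homeomorphisms that does not embed in $\mathrm{PSL}(2,\mathbb{R})$}

\begin{abstract}
A group of orientation preserving homeomorphisms of the circle is M\"obius-like if each of its elements is conjugate to a M\"obius transformation. We construct a countable M\"obius-like group that is not isomorphic, as an abstract group, to any subgroup of $\mathrm{PSL}(2,\mathbb{R})$. It is generated by a sequence of copies of $\mathbb{Z}/2*\mathbb{Z}/2*\mathbb{Z}/2$, glued along hyperbolic elements in a way that would force an infinite descent of traces. We also show that in any such group every element without fixed points has finite order, and that there are $2^{\aleph_0}$ pairwise non-isomorphic countable examples.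
\end{abstract}

\section{Introduction}

The group $\mathrm{PSL}(2,\mathbb{R})$ acts on the circle $\mathbb{S}^1=\mathbb{RP}^1=\mathbb{R}\cup\{\infty\}$ by M\"obius transformations. A subgroup $G\le\mathrm{Homeo}_+(\mathbb{S}^1)$ is \emph{M\"obius-like} if every $g\in G$ is conjugate in $\mathrm{Homeo}_+(\mathbb{S}^1)$ to an element of $\mathrm{PSL}(2,\mathbb{R})$; the conjugating homeomorphism may depend on $g$.

This is a condition on the dynamics of single elements. For $g\in\mathrm{PSL}(2,\mathbb{R})$ let $|\operatorname{tr}g|$ be the absolute value of the trace of a lift to $\mathrm{SL}(2,\mathbb{R})$. A nontrivial $g$ is \emph{elliptic} if $|\operatorname{tr}g|<2$ (it fixes a point of the hyperbolic plane $\mathbb{H}^2$ and acts on the circle as a rotation, up to conjugacy), \emph{parabolic} if $|\operatorname{tr}g|=2$ (one fixed point on the circle), and \emph{hyperbolic} if $|\operatorname{tr}g|>2$ (one attracting and one repelling fixed point). Conversely, a homeomorphism with one of these three behaviors is conjugate to a M\"obius map (Lemma~\ref{lem:types}). So a group is M\"obius-like when it cannot be told apart from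 a group of M\"obius maps by looking at one element at a time, and one asks how much of $\mathrm{PSL}(2,\mathbb{R})$ is visible in this way.

For a cyclic group everything is visible: the homeomorphism that conjugates a generator into $\mathrm{PSL}(2,\mathbb{R})$ conjugates the group. In general the action is not determined: Kova\v{c}evi\'c constructed M\"obius-like groups whose action is not conjugate to that of any subgroup of $\mathrm{PSL}(2,\mathbb{R})$. Those groups are, however, isomorphic as abstract groups to subgroups of $\mathrm{PSL}(2,\mathbb{R})$. This leaves the following question, posed in \cite{Problem}.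

\begin{quote}
\emph{Is there a M\"obius-like subgroup of $\mathrm{Homeo}_+(\mathbb{S}^1)$ that is not isomorphic, as an abstract group, to any subgroup of $\mathrm{PSL}(2,\mathbb{R})$?}
\end{quote}

One could guess either answer. The examples just mentioned suggest ``no,'' and so does Theorem~\ref{thm:compl}(a) below: a single irrational rotation forces the whole group into $\mathrm{PSL}(2,\mathbb{R})$. On the other hand, topological conjugacy forgets the trace. All hyperbolic M\"obius maps are conjugate in $\mathrm{Homeo}_+(\mathbb{S}^1)$, while in $\mathrm{PSL}(2,\mathbb{R})$ their traces are tied together by polynomial identities. The answer is ``yes,'' and it comes from this loss of information. We write $[x,y]=xyx^{-1}y^{-1}$.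

\begin{theorem}\label{thm:main}
There is a M\"obius-like group $G\le\mathrm{Homeo}_+(\mathbb{S}^1)$ generated by elements $a_n,b_n,c_n$ $(n\ge1)$ of order exactly $2$, with $a_n\ne b_n$, such that the products $w_n=a_nb_nc_n$ satisfy
\begin{equation}\label{eq:R}
w_n=[\,w_{n+1},c_{n+1}\,]\qquad(n\ge1).
\end{equation}
No group containing such elements embeds in $\mathrm{PSL}(2,\mathbb{R})$.
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[(a)] A M\"obius-like group containing an element of infinite order without fixed points is conjugate in $\mathrm{Homeo}_+(\mathbb{S}^1)$ into $\mathrm{PSL}(2,\mathbb{R})$. Hence, in every M\"obius-like group that is not isomorphic to a subgroup of $\mathrm{PSL}(2,\mathbb{R})$, all elements without fixed points have finite order.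
\item[(b)] There are $2^{\aleph_0}$ pairwise non-isomorphic countable M\"obius-like groups that are not isomorphic to subgroups of $\mathrm{PSL}(2,\mathbb{R})$.
\end{enumerate}
\end{theorem}

The examples are not finitely generated as constructed; we do not settle whether finitely generated examples exist.

The algebraic half of Theorem~\ref{thm:main} is a trace inequality (Section~\ref{sec:trace}): for involutions $a\ne b$ and $c$ in $\mathrm{PSL}(2,\mathbb{R})$ and $w=abc$, the trace of $[w,c]$ exceeds that of $w$ by a definite amount, so \eqref{eq:R} is an infinite descent. The dynamical half is to realize \eqref{eq:R} on the circle without creating an element with three or more fixed points. Section~\ref{sec:pingpong} provides two tools, a ping-pong lemma and a collapsing lemma, and tests them on free products. Section~\ref{sec:model} builds one action of $V=\mathbb{Z}/2*\mathbb{Z}/2*\mathbb{Z}/2$ that can play ping-pong both along $w$ and along $[w,c]$; its main ingredient is a ray of irrational slope in the plane. Section~\ref{sec:chain} glues copies of this action, and Section~\ref{sec:compl} proves Theorem~\ref{thm:compl}.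

\section{Circle homeomorphisms, blow-ups and alternating products}\label{sec:prelim}

\subsection{Three types of homeomorphisms}

A \emph{circle} is an oriented space $S$ homeomorphic to $\mathbb{S}^1$, with a fixed compatible metric; $\mathbb{RP}^1$ is oriented by the increasing direction of $\mathbb{R}$. An \emph{arc} is a connected proper subset with more than one point, ordered by the orientation. We say that $f\in\mathrm{Homeo}_+(S)$ \emph{moves points positively} on an open arc $L$ if $fL=L$ and $fx>x$ for all $x\in L$. Then $f^jx$ tends to the positive end of $L$ as $j\to+\infty$ and to the negative end as $j\to-\infty$, since a limit inside $L$ would be a fixed point. Moving points \emph{negatively} is defined with $fx<x$. Homeomorphisms will be built from two elementary facts.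
\begin{enumerate}
\item[(O1)] A bijection between circles that preserves the cyclic order is an orientation preserving homeomorphism.
\item[(O2)] Let $f,f'$ move points positively on open arcs $L,L'$, and let $x\in L$, $x'\in L'$. Every increasing homeomorphism $\varphi\colon[x,fx]\to[x',f'x']$ extends to an increasing homeomorphism $L\to L'$ with $\varphi f=f'\varphi$, namely $f'^j\varphi f^{-j}$ on $[f^jx,f^{j+1}x]$. The same holds for negative motion.
\end{enumerate}

We call $f\in\mathrm{Homeo}_+(S)$ \emph{hyperbolic} if it has exactly two fixed points $f^+\ne f^-$, with $f^jx\to f^+$ for $x\ne f^-$ and $f^{-j}x\to f^-$ for $x\ne f^+$ as $j\to+\infty$. Equivalently, $f$ has exactly two fixed points and moves points positively on one component $L_f$ of their complement and negatively on the other component $U_f$; the arc $L_f$ runs from $f^-$ to $f^+$. Nonzero powers of $f$ are hyperbolic with the same pair of fixed points.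

\begin{lemma}\label{lem:types}
Let $f\in\mathrm{Homeo}_+(\mathbb{S}^1)$. If $f$ is hyperbolic, it is conjugate to $\zeta\mapsto2\zeta$. If $f$ has exactly one fixed point, it is conjugate to $\zeta\mapsto\zeta\pm1$. If $f$ has finite order, it is conjugate to a rotation.
\end{lemma}

\begin{proof}
In the first two cases apply (O2) on each component of the complement of the fixed points, and then (O1). In the third case average Lebesgue measure over $\langle f\rangle$. The result is an invariant measure without atoms and with full support, and $f$ is a rotation in the parameter it defines.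
\end{proof}

\subsection{Blow-ups}

A minimal action leaves no room to insert another group. Room is created by replacing the points of an orbit by arcs.

\begin{lemma}[Denjoy blow-up]\label{lem:blowup}
Let $\Gamma\le\mathrm{Homeo}_+(S)$ be countable, let $O=\Gamma r_1\sqcup\dots\sqcup\Gamma r_l$, and let $\chi_i\colon\mathrm{Stab}(r_i)\to\mathrm{Homeo}_+[0,1]$ be homomorphisms. There are a circle $\mathcal{C}$, a faithful action of $\Gamma$ on $\mathcal{C}$ by orientation preserving homeomorphisms, and an equivariant monotone continuous map $\pi\colon\mathcal{C}\to S$ whose fiber over $x$ is a closed arc $B_x=\{x\}\times[0,1]$ for $x\in O$ and a point for $x\notin O$, such that $\mathrm{Stab}(r_i)$ acts on $B_{r_i}$ through $\chi_i$. If $\gamma\in\Gamma$ fixes no point of $O$, then $\gamma$ has as many fixed points on $\mathcal{C}$ as on $S$, none of them in an arc $B_x$, and $\gamma$ is hyperbolic on $\mathcal{C}$ if it is hyperbolic on $S$.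
\end{lemma}

\begin{proof}
Give $\mathcal{C}=(S\setminus O)\sqcup(O\times[0,1])$ the cyclic order in which $B_x$, ordered by the second coordinate, takes the place of $x$. Since $O$ is countable, the arcs can be given summable lengths, and this identifies $\mathcal{C}$ with a circle on which the projection $\pi$ is continuous. For $x\in\Gamma r_i$ fix $g_x\in\Gamma$ with $g_xr_i=x$ and $g_{r_i}=1$. Let $\gamma$ act as before on $S\setminus O$ and put $\gamma(x,t)=\bigl(\gamma x,\chi_i(g_{\gamma x}^{-1}\gamma g_x)(t)\bigr)$. The identity $g_{\gamma'\gamma x}^{-1}\gamma'g_{\gamma x}\cdot g_{\gamma x}^{-1}\gamma g_x=g_{\gamma'\gamma x}^{-1}\gamma'\gamma g_x$ shows that this is an action. It preserves the cyclic order, so (O1) applies, and it is faithful because it projects to a faithful action. If $\gamma$ fixes no point of $O$, its fixed points on $\mathcal{C}$ are the one-point fibers over its fixed points on $S$. The complementary arcs are preimages of the complementary arcs in $S$, and there $\pi(\gamma y)>\pi(y)$ implies $\gamma y>y$, and likewise for $<$.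
\end{proof}

\subsection{Alternating products}

Let $H,K$ be subgroups of a group and let $Z$ be a subgroup of $H\cap K$. An \emph{alternating product of length $r\ge1$} is an expression $x_1\cdots x_r$ whose letters are labeled alternately $H$ and $K$, with $H$-letters in $H\setminus Z$ and $K$-letters in $K\setminus Z$. We never use uniqueness of such expressions, so no amalgam structure is assumed.

\begin{lemma}\label{lem:alt}
\begin{enumerate}
\item[(a)] If $x_1\cdots x_r$ is alternating, $r\ge2$ and $y\in H\cup K$, then $x_1\cdots x_ry$ equals an alternating product of length at least $r-1$ whose first letter has the label of $x_1$.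
\item[(b)] Every element of $\langle H,K\rangle$ lies in $Z$ or is an alternating product.
\item[(c)] Every element of $\langle H,K\rangle$ is conjugate in $\langle H,K\rangle$ to an element of $H\cup K$ or to a product $h_1k_1\cdots h_mk_m$ with $m\ge1$, $h_j\in H\setminus Z$, $k_j\in K\setminus Z$.
\end{enumerate}
\end{lemma}

\begin{proof}
Multiplying a letter by an element of $Z$ gives a letter with the same label. (a) Say $x_r$ is an $H$-letter. If $y\notin H$, then $y\in K\setminus Z$ and we append it. If $y\in H$ and $x_ry\notin Z$, replace $x_r$ by $x_ry$. If $x_ry\in Z$, replace $x_{r-1}$ by $x_{r-1}x_ry$ and delete $x_r$. (b) Induct on the number of factors from $H\cup K$. The step is (a) when $r\ge2$; when $r=1$ the same three cases give length $2$, length $1$, or an element of $Z$; and an element of $Z$ times $y$ lies in $H\cup K$. (c) Suppose no conjugate of $g$ lies in $H\cup K$, and choose a conjugate $x_1\cdots x_r$, alternating, with $r$ minimal; then $r\ge2$. If $r$ is odd, $x_1$ and $x_r$ have the same label, and the conjugate $x_2\cdots x_{r-1}(x_rx_1)$ is alternating of length $r-1$ or, absorbing $x_rx_1\in Z$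 into $x_{r-1}$, of length $r-2$; this contradicts minimality. So $r$ is even, and $x_1\cdots x_r$ or $x_2\cdots x_rx_1$ has the required form.
\end{proof}

\section{The trace obstruction}\label{sec:trace}

We look for a word $\beta$ and a word $w$ in a few generators such that $|\operatorname{tr}\beta|$ exceeds $|\operatorname{tr}w|$ in every faithful representation. Commutators are the natural candidates because of the identity
\begin{equation}\label{eq:fricke}
\operatorname{tr}[\mathsf{W},\mathsf{C}]=x^2+y^2+z^2-xyz-2,\qquad x=\operatorname{tr}\mathsf{W},\quad y=\operatorname{tr}\mathsf{C},\quad z=\operatorname{tr}\mathsf{W}\mathsf{C},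
\end{equation}
valid in $\mathrm{SL}(2,\mathbb{R})$. It follows from $\operatorname{tr}MN+\operatorname{tr}MN^{-1}=\operatorname{tr}M\operatorname{tr}N$ used four times: $\operatorname{tr}[\mathsf{W},\mathsf{C}]=y^2-\operatorname{tr}(\mathsf{W}\mathsf{C}\cdot\mathsf{W}^{-1}\mathsf{C})$ and $\operatorname{tr}(\mathsf{W}\mathsf{C}\cdot\mathsf{W}^{-1}\mathsf{C})=z\operatorname{tr}(\mathsf{W}^{-1}\mathsf{C})-\operatorname{tr}\mathsf{W}^2=z(xy-z)-(x^2-2)$. The term $xyz$ has no sign and $z$ may be small. Both defects can be removed by conditions that every embedding must respect: taking $c$ of order $2$ forces $y=0$, and taking $wc$ to be a product of two distinct involutions forces $|z|>2$.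

\begin{lemma}\label{lem:trace}
Let $a,b,c\in\mathrm{PSL}(2,\mathbb{R})$ have order $2$, with $a\ne b$, and let $w=abc$. Then
\[
|\operatorname{tr}[w,c]|>|\operatorname{tr}w|^2+2\ge|\operatorname{tr}w|+\tfrac74 .
\]
\end{lemma}

\begin{proof}
Let $\mathsf{A},\mathsf{B},\mathsf{C}\in\mathrm{SL}(2,\mathbb{R})$ be lifts. If $M$ is one of them, $M^2=(\operatorname{tr}M)M-I$ is a scalar matrix and $M$ is not, so $\operatorname{tr}M=0$ and $M^2=-I$.

We claim that $|\operatorname{tr}\mathsf{A}\mathsf{B}|>2$. Moving the fixed point of $a$ in $\mathbb{H}^2$ to $i$, we may assume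
\[
\mathsf{A}=\pm\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad \mathsf{B}=\begin{pmatrix}p&s\\r&-p\end{pmatrix},\qquad -sr=1+p^2 .
\]
Then $s$ and $r$ have opposite signs and $|\operatorname{tr}\mathsf{A}\mathsf{B}|=|s-r|=|s|+|r|\ge2\sqrt{1+p^2}\ge2$. Equality forces $p=0$ and $|s|=|r|=1$, that is $\mathsf{B}=\pm\mathsf{A}$, which is excluded by $a\ne b$.

Put $\mathsf{W}=\mathsf{A}\mathsf{B}\mathsf{C}$, so $\mathsf{W}\mathsf{C}=-\mathsf{A}\mathsf{B}$. By \eqref{eq:fricke}, $\operatorname{tr}[\mathsf{W},\mathsf{C}]=(\operatorname{tr}\mathsf{W})^2+(\operatorname{tr}\mathsf{A}\mathsf{B})^2-2>(\operatorname{tr}\mathsf{W})^2+2$. The last inequality is $(\tau-\frac12)^2\ge0$ for $\tau=|\operatorname{tr}w|$.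
\end{proof}

\begin{proposition}\label{prop:noembed}
A group containing elements $a_n,b_n,c_n$ $(n\ge1)$ of order $2$ with $a_n\ne b_n$ and \eqref{eq:R} does not embed in $\mathrm{PSL}(2,\mathbb{R})$.
\end{proposition}

\begin{proof}
Let $\rho$ be an embedding and $\tau_n=|\operatorname{tr}\rho(w_n)|$. The elements $\rho(a_n),\rho(b_n),\rho(c_n)$ have order $2$ and $\rho(a_n)\ne\rho(b_n)$, so Lemma~\ref{lem:trace} and \eqref{eq:R} give $\tau_n>\tau_{n+1}+\frac74$. Hence $\tau_1>\tau_{n+1}+\frac74n\ge\frac74n$ for all $n$, which is absurd.
\end{proof}

Finitely many of the relations \eqref{eq:R} only bound $\tau_1$ from below; the contradiction uses all of them.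

\begin{example}\label{ex:abc}
The following involutions in $\mathrm{PSL}(2,\mathbb{Z})$ are used throughout the paper:
\[
a(\zeta)=\frac{\zeta-2}{\zeta-1},\qquad b(\zeta)=\frac{\zeta-1}{2\zeta-1},\qquad c(\zeta)=-\frac1\zeta .
\]
With the obvious lifts, which have determinant $1$ and trace $0$,
\[
\mathsf{A}\mathsf{B}=\begin{pmatrix}-3&1\\-1&0\end{pmatrix},\quad
\mathsf{W}=\mathsf{A}\mathsf{B}\mathsf{C}=\begin{pmatrix}1&3\\0&1\end{pmatrix},\quad
[\mathsf{W},\mathsf{C}]=\begin{pmatrix}3&-1\\1&0\end{pmatrix}\begin{pmatrix}3&1\\-1&0\end{pmatrix}=\begin{pmatrix}10&3\\3&1\end{pmatrix}.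
\]
So $w(\zeta)=\zeta+3$ is parabolic, and $\beta=[w,c]$ is hyperbolic of trace $11=2^2+3^2-2$. Its fixed points solve $\zeta^2-3\zeta-1=0$; since $\beta(0)=3>0$, it moves points positively on the interval from $\beta^-=(3-\sqrt{13})/2$ to $\beta^+=(3+\sqrt{13})/2$.

Here is the main idea in its smallest form. By Lemma~\ref{lem:trace}, $w$ and $\beta$ are never conjugate in $\mathrm{PSL}(2,\mathbb{R})$, whatever the involutions $a\ne b$ and $c$. But blow up the orbit of $\infty$ and let $w$ move the points of the arc $B_\infty$ negatively: then $w$ becomes hyperbolic, $\beta$ stays hyperbolic, and by Lemma~\ref{lem:types} some homeomorphism $\varphi$ satisfies $\varphi\beta\varphi^{-1}=w$. The conjugates of $a,b,c$ by $\varphi^{n-1}$ then satisfy \eqref{eq:R}. All the remaining work is to choose the blow-up and $\varphi$ so that these conjugates generate a M\"obius-like group.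
\end{example}

\section{Ping-pong and collapsing}\label{sec:pingpong}

\subsection{Trapping arcs}

To control the fixed points of a product $g=h_1k_1\cdots h_mk_m$ we look for disjoint arcs $J,N$ with $g(S\setminus N)\subset J$.

\begin{example}\label{ex:pp}
Let $H=\{1,c\}$ and $K=\{1,a\}$ act on $\mathbb{RP}^1$, let $X=(\frac12,4)$ and $Y=\mathbb{RP}^1\setminus[\frac12,4]$. Then $c\overline X=[-2,-\frac14]\subset Y$; and $a(\zeta)=1-\frac1{\zeta-1}$ sends $4,\infty,\frac12$ to $\frac23,1,3$, so $a\overline Y=[\frac23,3]\subset X$. Put $N=aY=(\frac23,3)$. Then $g=ca$ maps $\mathbb{RP}^1\setminus N=a\overline X$ onto $c\overline X\subset Y$. The arcs $g^j(\mathbb{RP}^1\setminus N)$ are nested, as are the arcs $g^{-j}\overline X$, and they shrink to the fixed points $(1-\sqrt5)/2$ and $(1+\sqrt5)/2$ of $g(\zeta)=\frac{1-\zeta}{\zeta-2}$.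
\end{example}

The nesting in this example is purely topological. The shrinking to points is not: it holds because $g$ is a M\"obius map. After a topological gluing the intersections may be arcs, on which we have no control of $g$. The last assertion of the next lemma is what will allow us to collapse them.

\begin{lemma}[Ping-pong]\label{lem:pp}
Let $H,K\le\mathrm{Homeo}_+(S)$ and $Z\le H\cap K$. Let $X\subset S$ be open and nonempty with $Y=S\setminus\overline X\ne\emptyset$. Suppose that
\begin{enumerate}
\item[(H)] for each $h\in H\setminus Z$, the set $h\overline X$ lies in a single component $J(h)$ of $Y$;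
\item[(K)] for each $k\in K\setminus Z$ and each component $J$ of $Y$, we have $k\overline J\subset X$.
\end{enumerate}
Let $g=h_1k_1\cdots h_mk_m$ with $m\ge1$, $h_i\in H\setminus Z$, $k_i\in K\setminus Z$. Then there are disjoint nonempty closed connected sets $P^+,P^-\subsetneq S$ with $gP^\pm=P^\pm$ such that, as $j\to+\infty$, $\operatorname{dist}(g^jx,P^+)\to0$ for $x\notin P^-$ and $\operatorname{dist}(g^{-j}x,P^-)\to0$ for $x\notin P^+$. In particular $g$ has infinite order. Moreover, for every $\omega\in\overline X\setminus X$ the orbit $\langle H,K\rangle\omega$ is disjoint from $P^+\cup P^-$.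
\end{lemma}

\begin{proof}
\emph{Step 1: $h\bigl(S\setminus J(h^{-1})\bigr)\subset J(h)$ for $h\in H\setminus Z$.} From $h^{-1}\overline X\subset J(h^{-1})$ we get $\overline X\subset hJ(h^{-1})$, so $h(S\setminus J(h^{-1}))\subset Y$. The set $S\setminus J(h^{-1})$ is a closed arc containing $\overline X$. Its image is therefore a connected subset of $Y$ that contains $h\overline X\subset J(h)$.

\emph{Step 2: the sets $P^\pm$.} Let $J=J(h_1)$ and $N=k_m^{-1}J(h_m^{-1})$. These are open arcs, $J\subset Y$, and $N\subset X$ by (K), so $J\cap N=\emptyset$. We have $k_m(S\setminus N)=S\setminus J(h_m^{-1})$, which $h_m$ maps into $J(h_m)$ by Step 1. Then $k_{m-1}$ maps $J(h_m)$ into $X$ by (K), $h_{m-1}$ maps $X$ into $J(h_{m-1})$ by (H), and after the last letter $g(S\setminus N)\subset J$. Taking complements, $g^{-1}(S\setminus J)\subset N$. Since $J\subset S\setminus N$ and $N\subset S\setminus J$, the sets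
\[
P^+=\bigcap_{j\ge1}g^j(S\setminus N)\subset J\subset Y,\qquad P^-=\bigcap_{j\ge1}g^{-j}(S\setminus J)\subset N\subset X
\]
are decreasing intersections of closed arcs. Hence they are nonempty, closed, connected and $g$-invariant, and they are disjoint. If $x\notin P^-$, then $g^ix\in J\subset S\setminus N$ for some $i$, so $g^{i+j}x\in g^j(S\setminus N)$; by compactness these arcs lie in any given neighborhood of $P^+$ for large $j$. If $x\notin P^+$, then $g^{-i}x\in N\subset S\setminus J$ for some $i$, and the same argument applies to $g^{-1}$. Since $S$ is connected there is a point outside $P^+\cup P^-$; its orbit approaches the closed set $P^+$ without meeting it, so it is infinite.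

\emph{Step 3: the orbit of $\omega$.} Let $x_1\cdots x_r$ be an alternating product. We claim that $x_1\cdots x_r\omega$ lies in $Y$ if $x_1$ is an $H$-letter and in $\overline X$ if $x_1$ is a $K$-letter. For $r=1$ and an $H$-letter this is (H). For $r=1$ and a $K$-letter, if $x_1\omega$ were in a component $J'$ of $Y$, then $\omega\in x_1^{-1}J'\subset X$ by (K), contrary to the choice of $\omega$. The claim follows by induction on $r$, since $H$-letters map $\overline X$ into $Y$ and $K$-letters map $Y$ into $X$.

Let $\gamma\in\langle H,K\rangle$ be a product of $l$ elements of $H\cup K$, and take $j$ with $2mj\ge l+1$. The elements $g^j$ and $g^{-j}$ are alternating products of length $2mj$ with first letters $h_1$ and $k_m^{-1}$. Applying Lemma~\ref{lem:alt}(a) $l$ times, $g^j\gamma$ is alternating with first label $H$ and $g^{-j}\gamma$ is alternating with first label $K$. So $g^j\gamma\omega\in Y$ and $g^{-j}\gamma\omega\in\overline X$. As $P^-\subset X$ and $P^+\subset Y$ are $g$-invariant, $\gamma\omega\notin P^-$ and $\gamma\omega\notin P^+$.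
\end{proof}

\begin{remark}\label{rem:single}
The words ``single component'' in (H) produce the arc $J$. If one only knew $h\overline X\subset Y$, a product $g=hk$ could map $\overline J$ into $J$ and $\overline{J'}$ into $J'$ for two components with disjoint closures. Then $g^{-1}$ maps each of the two closed arcs complementary to $J\cup J'$ into itself, and $g\neq1$ has a fixed point in each of the four arcs; it is not conjugate to a M\"obius map.
\end{remark}

\subsection{Collapsing to a minimal action}

We recall the structure of minimal sets; see \cite{Ghys}. If $\Gamma\le\mathrm{Homeo}_+(S)$ has no finite orbit, there is a unique minimal nonempty closed invariant set $M$; it is $S$ or a Cantor set, and it lies in the closure of every orbit.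

\begin{lemma}[Collapsing]\label{lem:collapse}
Let $\Gamma\le\mathrm{Homeo}_+(S)$ be countable and without finite orbits. Suppose that each $g\in\Gamma\setminus\{1\}$ satisfies one of the following.
\begin{enumerate}
\item[(F)] $g$ has finite order and its nontrivial powers have no fixed points.
\item[(A)] There are nonempty closed connected $g$-invariant sets $P^\pm\subsetneq S$, each a point or an arc whose interior misses some $\Gamma$-orbit, such that $\operatorname{dist}(g^jx,P^+)\to0$ and $\operatorname{dist}(g^{-j}x,P^-)\to0$ as $j\to+\infty$ for all $x\notin P^+\cup P^-$.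
\end{enumerate}
Then $\Gamma$ has a faithful, minimal, M\"obius-like action on a circle $\bar S$, in which every element without fixed points has finite order.
\end{lemma}

\begin{proof}
The components of $S\setminus M$ have pairwise disjoint closures, because $M$ has no isolated points. Let $\pi\colon S\to\bar S$ collapse each closure to a point. Then $\bar S$ is a circle, $\Gamma$ acts on it, and $\pi$ is equivariant with fibers that are points or closed arcs. The action is minimal since every orbit closure contains $\pi(M)=\bar S$.

Let $g$ satisfy (F). If a nontrivial power of $g$ fixed $\bar x\in\bar S$, it would preserve the fiber over $\bar x$ and fix its endpoints, which is excluded. So $g$ acts on $\bar S$ with finite order and without fixed points.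

Let $g$ satisfy (A). If $P^\pm$ is an arc, its interior is open and misses an orbit, so it misses the closure of that orbit, which contains $M$. Hence $P^\pm$ lies in the closure of a component of $S\setminus M$. In all cases $\pi(P^\pm)$ is a point $p^\pm$, fixed by $g$. If $\bar x=\pi(x)\notin\{p^+,p^-\}$, then $x\notin P^+\cup P^-$, so $g^j\bar x\to p^+$ and $g^{-j}\bar x\to p^-$; in particular $\bar x$ is not fixed. Thus $g$ is hyperbolic on $\bar S$ if $p^+\ne p^-$ and has exactly one fixed point if $p^+=p^-$.

Every $g\ne1$ has at most two fixed points on $\bar S$, so the action is faithful, and it is M\"obius-like by Lemma~\ref{lem:types}.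
\end{proof}

Conditions (F) and (A) are invariant under conjugation in $\Gamma$, since homeomorphisms of $S$ are uniformly continuous and orbits are invariant. A hyperbolic element satisfies (A) with $P^\pm=\{g^\pm\}$, and an element with a single fixed point $p$ satisfies (A) with $P^\pm=\{p\}$.

\subsection{Free products}

When $Z=1$ the sets $X$ and $Y$ can be taken to be arcs, and the two lemmas combine with no further input.

\begin{proposition}\label{prop:free}
Let $\Gamma_1,\Gamma_2$ be countable M\"obius-like groups in which every element without fixed points has finite order, and suppose that $\Gamma_1$ has no finite orbit. Then $\Gamma_1*\Gamma_2$ is isomorphic to a M\"obius-like group.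
\end{proposition}

\begin{proof}
A nontrivial element of $\Gamma_j$ is conjugate to an elliptic element of finite order, whose nontrivial powers have no fixed points, or it has one fixed point, or it is hyperbolic. So only countably many points have nontrivial stabilizer in $\Gamma_j$; let $s_j$ be another point. Blow up $\Gamma_js_j$ as in Lemma~\ref{lem:blowup}, obtaining a circle $\mathcal{C}_j$ with a closed arc $B^{(j)}=B_{s_j}$ that is disjoint from $\gamma B^{(j)}$ for $1\ne\gamma\in\Gamma_j$. No nontrivial element fixes a point of $\Gamma_js_j$, so each satisfies (F) or (A) on $\mathcal{C}_j$, with $P^\pm$ points.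

Identify $\mathcal{C}_2$ with $\mathcal{C}_1=S$ by an orientation preserving homeomorphism that takes the interior of $B^{(2)}$ onto $S\setminus B^{(1)}$. Put $X=\operatorname{int}B^{(1)}$. Then $\overline X=B^{(1)}$, $Y=S\setminus B^{(1)}$ is connected, $\overline Y=B^{(2)}$ and $X=S\setminus B^{(2)}$. Hypotheses (H) and (K) hold for $H=\Gamma_1$, $K=\Gamma_2$, $Z=1$: they say that $hB^{(1)}\cap B^{(1)}=\emptyset$ and $kB^{(2)}\cap B^{(2)}=\emptyset$.

Let $\Gamma=\langle\Gamma_1,\Gamma_2\rangle$. By Lemma~\ref{lem:alt}(c), a nontrivial element of $\Gamma_1*\Gamma_2$ is conjugate to a nontrivial element of a factor or to a product $h_1k_1\cdots h_mk_m$, and the latter acts nontrivially by Lemma~\ref{lem:pp}. So $\Gamma\cong\Gamma_1*\Gamma_2$. The products satisfy (A) by Lemma~\ref{lem:pp}, with $\omega$ an endpoint of $B^{(1)}$. A finite $\Gamma$-orbit would project under the first blow-up to a finite $\Gamma_1$-invariant set, so there is none. Lemma~\ref{lem:collapse} applies.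
\end{proof}

\subsection{Patterns}\label{sec:patterns}

For \eqref{eq:R} we must play ping-pong over $Z=\langle f\rangle$, where $f$ is the element $w$ of one copy of $\langle a,b,c\rangle$ and the element $\beta$ of the next. The first idea is to let $X$ and $Y$ be the two sides $U_f$ and $L_f$. This fails for $\beta$: in Example~\ref{ex:abc} the side $L_\beta$ contains $0$ and $a(0)=2$, and the other side contains $\infty=w(\infty)$, so neither side is moved off itself by all elements outside $\langle\beta\rangle$. What can always be arranged for $\beta$ is a smaller $Y$: blow up an orbit with trivial stabilizer and let $Y$ be the union of the $\beta$-translates of one new arc in $L_\beta$. The price is that $X$ becomes large: it consists of $U_f$ and of all the gaps between these arcs. This forces the following configuration (Figure~\ref{fig:pattern}).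

\begin{definition}
A \emph{pattern} on a circle $S$ is a pair $(f,I)$, where $f\in\mathrm{Homeo}_+(S)$ is hyperbolic and $I$ is an open arc with $\overline I\subset L_f$ and $\overline I\cap f\overline I=\emptyset$. Put $I_i=f^iI$ $(i\in\mathbb{Z})$, $X=U_f\cup\bigcup_iI_i$ and $Y=S\setminus\overline X$.
\end{definition}

If $I=(\alpha,\alpha')$, then $f\alpha>\alpha$ and $f\alpha\notin[\alpha,\alpha']$, so $\alpha<\alpha'<f\alpha<f\alpha'<\cdots$. Hence the arcs $\overline{I_i}$ are pairwise disjoint, ordered along $L_f$, and accumulate only at $f^\pm$. With $J_i=f^i(\alpha',f\alpha)$, the circle is the disjoint union of $\{f^+,f^-\}$, $U_f$, the $I_i$ and the $\overline{J_i}$. Therefore the $J_i$ are the components of $Y$, and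
\begin{equation}\label{eq:XY}
\overline X=\overline{U_f}\cup\bigcup_i\overline{I_i},\qquad \overline Y=\{f^+,f^-\}\cup\bigcup_i\overline{J_i},\qquad S\setminus\overline Y=X,\qquad f^+\in\overline X\setminus X .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0) circle (2);
\draw[line width=2.6pt] (210:2) arc (210:330:2);
\foreach \s/\e in {75/105,130/152,168/180,189/195,200/203,28/50,0/12,-15/-9,-23/-20}
  \draw[line width=2.6pt] (\s:2) arc (\s:\e:2);
\fill[white,draw=black] (210:2) circle (2.4pt) (330:2) circle (2.4pt);
\node at (210:2.4) {$f^+$}; \node at (330:2.4) {$f^-$}; \node at (270:2.35) {$U_f$};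
\node at (90:2.35) {$I_0$}; \node at (141:2.35) {$I_1$}; \node at (174:2.35) {$I_2$};
\node at (39:2.45) {$I_{-1}$}; \node at (6:2.45) {$I_{-2}$};
\node at (117:1.65) {$J_0$}; \node at (160:1.65) {$J_1$}; \node at (62:1.6) {$J_{-1}$};
\draw[->] (20:1.05) arc (20:160:1.05); \draw[->] (310:1.4) arc (310:230:1.4);
\end{tikzpicture}
\caption{A pattern $(f,I)$. The hyperbolic map $f$ moves points along the arrows. The thick set $X$ consists of the side $U_f$ and the translates $I_i=f^iI$ on the other side; the thin arcs $J_i$ are the components of $Y=S\setminus\overline X$. The positive direction is counterclockwise.}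
\label{fig:pattern}
\end{figure}

\begin{lemma}\label{lem:patterns}
If $(f',I')$ and $(f,I)$ are patterns on $S$ with sets $X',Y'$ and $X,Y$, there is $\varphi\in\mathrm{Homeo}_+(S)$ with $\varphi f'\varphi^{-1}=f$, $\varphi X'=X$ and $\varphi Y'=Y$.
\end{lemma}

\begin{proof}
Let $\alpha_1$ and $\alpha$ be the negative ends of $I'$ and $I$. Choose an increasing homeomorphism $[\alpha_1,f'\alpha_1]\to[\alpha,f\alpha]$ taking $I'$ onto $I$, and extend it to $L_{f'}\to L_f$ by (O2). Use (O2) again to get an equivariant map $U_{f'}\to U_f$, send $f'^\pm$ to $f^\pm$, and apply (O1).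
\end{proof}

\section{The model action}\label{sec:model}

Let $V=\langle a,b,c\mid a^2,b^2,c^2\rangle$, $w=abc$, $\beta=[w,c]$. Each copy of $V$ in the chain plays the role of $H$ along $w$ and the role of $K$ along $\beta$, and the two games must not interfere.

\begin{proposition}\label{prop:model}
There is a faithful action of $V$ on a circle $\mathcal{C}$ by orientation preserving homeomorphisms, with patterns $(w,I)$ and $(\beta,I')$ and associated sets $X,Y$ and $X',Y'$, such that:
\begin{enumerate}
\item[(M1)] nontrivial elements of finite order have order $2$ and no fixed points, and elements of infinite order are hyperbolic;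
\item[(M2)] for $v\in V\setminus\langle w\rangle$, the set $v\overline X$ lies in a single component of $Y$;
\item[(M3)] for $v\in V\setminus\langle\beta\rangle$ and each component $J'$ of $Y'$, we have $v\overline{J'}\subset X'$;
\item[(M4)] for all $v\in V$, we have $v\overline{Y'}\subset Y$.
\end{enumerate}
\end{proposition}

In (M3), and hence in (K), one cannot replace $\overline{J'}$ by $\overline{Y'}$: since $c\beta c^{-1}=\beta^{-1}$, the element $c\notin\langle\beta\rangle$ exchanges the points $\beta^\pm\in\overline{Y'}$.

\subsection{The action on the Farey tessellation}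

Recall that the \emph{Farey tessellation} of $\mathbb{H}^2$ has vertex set $\mathbb{Q}\cup\{\infty\}$, with $r/d$ and $r'/d'$ (in lowest terms, $\infty=1/0$) joined by a geodesic when $|rd'-r'd|=1$. The edges are pairwise disjoint in $\mathbb{H}^2$ and cut it into ideal triangles; the tessellation is locally finite and invariant under $\mathrm{PSL}(2,\mathbb{Z})$. Each edge separates $\mathbb{H}^2$, so the dual graph (triangles as vertices, adjacency across edges) is a trivalent tree. If $0\le r/d<r'/d'\le1$ are joined, the interval between them has length $1/(dd')$, and the triangle below the edge has as third vertex the mediant $(r+r')/(d+d')$.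

Let $V$ act through the maps of Example~\ref{ex:abc}, and let $\Delta_0$ be the triangle with vertices $\infty,0,1$.

\begin{lemma}\label{lem:farey}
The group $V$ acts faithfully, and simply transitively on Farey triangles. Moreover $V\infty=\mathbb{Q}\cup\{\infty\}$ and $\mathrm{Stab}_V(\infty)=\langle w\rangle$. Every elliptic element of $V$ is conjugate to $a$, $b$ or $c$, and every parabolic element is conjugate to a nonzero power of $w$.
\end{lemma}

\begin{proof}
The maps $a,b,c$ exchange the ends of the sides $[1,\infty]$, $[0,1]$, $[0,\infty]$ of $\Delta_0$ and send the third vertex to $a(0)=2$, $b(\infty)=\frac12$, $c(1)=-1$. So they map $\Delta_0$ to its three neighbors, and the neighbors of $v\Delta_0$ are $va\Delta_0$, $vb\Delta_0$, $vc\Delta_0$. The set $V\Delta_0$ is closed under adjacency, so $V$ is transitive on triangles. A nonempty reduced word $x_1\cdots x_r$ gives the path $\Delta_0,x_1\Delta_0,x_1x_2\Delta_0,\dots$ in the dual tree, which does not backtrack because $x_j\ne x_{j+1}$; its ends are therefore different. So only $v=1$ preserves $\Delta_0$.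

Every rational is a vertex of some $v\Delta_0$, and $1=a(\infty)$, $0=c(\infty)$; hence $V\infty=\mathbb{Q}\cup\{\infty\}$. An element of $V$ fixing $\infty$ is a translation by an integer, and after multiplying by a power of $w$ this integer is $0$, $1$ or $2$. Translation by $1$ or $2$ maps $\Delta_0$ to the triangle $(1,2,\infty)$ or $(2,3,\infty)$. The elements of $V$ doing so are $a$ and $ab$ (which sends $\infty,0,1$ to $3,\infty,2$), and they move $\infty$. So $\mathrm{Stab}_V(\infty)=\langle w\rangle$. A parabolic element of $\mathrm{PSL}(2,\mathbb{Z})$ fixes a point of $\mathbb{Q}\cup\{\infty\}$, which gives the last claim. An elliptic element fixes a point of $\mathbb{H}^2$, which after conjugation lies in $\Delta_0$. Being nontrivial, it maps $\Delta_0$ to another triangle containing that point, that is to a neighbor, so it is $a$, $b$ or $c$.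
\end{proof}

\subsection{A simple ray}

The side $U_w$ will be the interior of the blown-up point $\infty$, and the arcs $I_i$ will be the blown-up points $q_i=w^iq=q+3i$ for some $q\in\mathbb{R}$ with trivial stabilizer. Condition (M2) then asks that no $q_j$ separate $v\infty$ from a point $vq_i$. This is a real restriction: if $(\sqrt5-1)/2<q<1$, then $q^2+q>1$, which is equivalent to $a(q)=1+\frac1{1-q}>q+3$, so $q_1$ separates $a(\infty)=1$ from $a(q)$.

The condition says that the pairs $\{v\infty,vq\}$, $v\in V$, are unlinked on the circle. It holds as soon as $\infty$ can be joined to $q$ by a path whose translates are pairwise disjoint, that is, by a lift of a ray without self-intersections in $\mathbb{H}^2/V$. This quotient is $\Delta_0$ with each side folded at its midpoint. The same space arises from a Euclidean triangle without its vertices, and in the Euclidean picture simple rays are easy to find: take a line of irrational slope.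

\begin{lemma}\label{lem:ray}
There are an irrational $q\in(0,1)$ with $\mathrm{Stab}_V(q)=1$ and a path $\sigma\colon(0,+\infty)\to\mathbb{H}^2$ that tends to $\infty\in\mathbb{RP}^1$ as $t\to0$ and to $q$ as $t\to+\infty$, and whose image is disjoint from the image of $v\sigma$ for all $v\in V\setminus\{1\}$.
\end{lemma}

\begin{proof}
\emph{The developing map.} Triangulate $\mathbb{R}^2$ by the lines $x\in\mathbb{Z}$, $y\in\mathbb{Z}$, $x+y\in\mathbb{Z}$; six triangles meet at each point of $\mathbb{Z}^2$. Let $D_0$ be the triangle with vertices $(0,0),(1,0),(0,1)$, to be matched with $\infty,0,1$. The half-turns about the midpoints of the sides matched with $[1,\infty]$, $[0,1]$, $[0,\infty]$ are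
\[
\hat a(z)=-z+(0,1),\qquad \hat b(z)=-z+(1,1),\qquad \hat c(z)=-z+(1,0).
\]
They preserve the triangulation, map $D_0$ to its neighbor across the side in question, and define a homomorphism $v\mapsto\hat v$ from $V$ to the group of maps $z\mapsto\pm z+p$, $p\in\mathbb{Z}^2$. Choose a homeomorphism $\delta_0$ from $\Delta_0$, with its ideal vertices, onto $D_0$ that matches the vertices as above and satisfies $\delta_0a=\hat a\delta_0$ on $[1,\infty]$, $\delta_0b=\hat b\delta_0$ on $[0,1]$, $\delta_0c=\hat c\delta_0$ on $[0,\infty]$: define it on half of each side, extend to the other half by these equations, and then extend to the interior. Define $\delta\colon\mathbb{H}^2\to\mathbb{R}^2$ by $\delta(v\zeta)=\hat v\delta_0(\zeta)$ for $\zeta\in\Delta_0\cap\mathbb{H}^2$. This is well defined: if $v\zeta=v'\zeta'$ with $v\ne v'$, then $v'=vx$ with $x\in\{a,b,c\}$ and $\zeta=x\zeta'$ lies on the side preserved by $x$, so $\hat v\delta_0(\zeta)=\hat v\hat x\delta_0(\zeta')=\hat v'\delta_0(\zeta')$. We have $\delta v=\hat v\delta$. On each closed triangle $v\Delta_0$ the map $\delta$ extends to the homeomorphism $\hat v\delta_0v^{-1}$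 onto $\hat vD_0$; the extensions to two adjacent triangles agree on the common closed side; and the neighbor $vx\Delta_0$ of $v\Delta_0$ across a side goes to the neighbor $\hat v\hat xD_0$ across the image side.

\emph{The ray and its lift.} Fix an irrational $\theta>0$, let $\varrho(t)=t(1,\theta)$ for $t>0$ and $\lambda(x,y)=y-\theta x$. Then $\lambda\circ\varrho=0$, and $\lambda(p)=0$ with $p\in\mathbb{Z}^2$ forces $p=0$. So $\varrho$ avoids $\mathbb{Z}^2$ and crosses edges transversally at interior points, at times $t_1<t_2<\cdots\to+\infty$. With $t_0=0$, it lies in a triangle $D_k$ for $t_k<t\le t_{k+1}$. The $D_k$ are pairwise distinct, because a ray meets a convex set in an interval. Define Farey triangles $\Delta_k$ with $\delta\Delta_k=D_k$ inductively: $\Delta_{k+1}$ is the neighbor of $\Delta_k$ across the side $e_{k+1}$ that $\delta$ maps to $D_k\cap D_{k+1}$. Let $\sigma(t)$ be the point of $\Delta_k$ over $\varrho(t)$ for $t_k<t\le t_{k+1}$. Then $\sigma$ is continuous, $\delta\sigma=\varrho$, $\sigma(t)\to\infty$ as $t\to0$, and the $e_k$ are the only edges that $\sigma$ meets. The $\Delta_k$ are distinct, so they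 form a geodesic ray in the dual tree. See Figure~\ref{fig:ray}.

The ray leaves $D_0$ through the line $x+y=1$, so $e_1=[0,1]$. Let $F_k$ be the closed interval between the ends of $e_k$, and $d_k,d_k'$ their denominators. The triangle $\Delta_k$ lies below $e_k$, and $e_{k+1}$ is one of its other two sides. So $F_{k+1}$ is one of the two intervals into which the mediant cuts $F_k$, the sum $d_k+d_k'$ strictly increases, and the length $1/(d_kd_k')\le1/(d_k+d_k'-1)$ tends to $0$. For $t\ge t_k$ the point $\sigma(t)$ lies on or below $e_k$. Hence $\sigma(t)\to q$, where $\{q\}=\bigcap_kF_k$.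

\emph{$q$ is irrational.} If $x/y$ lies strictly between joined vertices $r/d<r'/d'$, then $\frac1{dd'}=(\frac xy-\frac rd)+(\frac{r'}{d'}-\frac xy)\ge\frac1{yd}+\frac1{yd'}$, so $y\ge d+d'$. Thus a rational $q$ would be an end of $e_k$ for all large $k$. The extensions of $\delta$ to $\Delta_{k-1}$ and $\Delta_k$ agree at $q$, so infinitely many distinct $D_k$ would share one lattice point, whereas only six triangles do.

\emph{$\mathrm{Stab}_V(q)=1$.} Say that an edge \emph{separates} a triangle from $q$ if they lie on different sides of it; this makes sense as $q$ is irrational. Each $e_k$ separates $\Delta_0$ from $q$, and an edge that does so is met by $\sigma$; so the $e_k$ are exactly the edges separating $\Delta_0$ from $q$. Let $v\ne1$ fix $q$. Then the $ve_k$ are exactly the edges separating $v\Delta_0$ from $q$. An edge in only one of the two families separates $\Delta_0$ from $v\Delta_0$, and there are finitely many of these. So the geodesic rays $(\Delta_k)$ and $(v\Delta_k)$ in the dual tree share all but finitely many edges, and by uniqueness of geodesics in a tree there is $l\in\mathbb{Z}$ with $v\Delta_k=\Delta_{k+l}$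 for all large $k$. By simple transitivity $l\ne0$, and replacing $v$ by $v^{-1}$ we may take $l>0$. Applying $\delta$, we get $\hat v^jD_k=D_{k+jl}$ for a large $k$ and all $j\ge0$. If $\hat v(z)=-z+p$, then $\hat v^2=1$ and $D_k=D_{k+2l}$, a contradiction. If $\hat v(z)=z+p$, each triangle $D_k+jp$ meets $\varrho$, so $j|\lambda(p)|\le\max_{D_k}|\lambda|$ for all $j$. Then $\lambda(p)=0$, $p=0$ and $D_k=D_{k+l}$, a contradiction.

\emph{Disjointness.} Suppose $v\sigma(t)=\sigma(t')$ and $\hat v(z)=\pm z+p$. Applying $\delta$ gives $\pm\varrho(t)+p=\varrho(t')$. Applying $\lambda$ gives $p=0$; then the sign is $+$ and $t=t'$. So $\hat v$ is the identity and $v$ fixes the point $\sigma(t)\in\mathbb{H}^2$. If $v\ne1$, it is conjugate to $a$, $b$ or $c$ by Lemma~\ref{lem:farey}, and $\hat v$ is a half-turn, a contradiction.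
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.55]
\fill[gray!20] (0,0)--(1,0)--(1,1)--(2,1)--(2,2)--(0,2)--cycle;
\draw[gray] (0,0) grid (2,2);
\draw[gray] (1,0)--(0,1) (2,0)--(0,2) (2,1)--(1,2);
\draw[thick,->] (0,0)--(1.55,2.19);
\node[below left] at (0,0) {$\infty$}; \node[below] at (1,0) {$0$}; \node[left] at (0,1) {$1$};
\node[below right] at (1,1) {$\frac12$}; \node[left] at (0,2) {$\frac23$}; \node[above] at (1,2) {$\frac35$};
\node[right] at (2,1) {$\frac47$}; \node[right] at (2,2) {$\frac7{12}$};
\end{tikzpicture}
\caption{The ray of slope $\theta=\sqrt2$ and the first six triangles it crosses (shaded). The labels are the vertices of the Farey triangles lying over them; each new label is the mediant of the labels on the edge just crossed. The lifted ray converges to the point $q$ in $[0,1]\supset[\frac12,1]\supset[\frac12,\frac23]\supset[\frac12,\frac35]\supset[\frac47,\frac35]\supset[\frac7{12},\frac35]\supset\cdots$.}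
\label{fig:ray}
\end{figure}

\begin{corollary}\label{cor:unlinked}
Let $q_i=w^iq=q+3i$. For $v\in V\setminus\langle w\rangle$, the set $\{v\infty\}\cup\{vq_i:i\in\mathbb{Z}\}$ lies in one interval $(q_j,q_{j+1})$.
\end{corollary}

\begin{proof}
The point $v\infty$ lies in $\mathbb{Q}$ by Lemma~\ref{lem:farey}, so it is not a $q_j$. For all $i,j$ we have $w^{-j}vw^i\ne1$, so the irrational point $vq_i$ differs from $q_j$, and the paths $vw^i\sigma$ and $w^j\sigma$ are disjoint. The first joins $v\infty$ to $vq_i$ and the second joins $\infty$ to $q_j$ in the closed disk $\mathbb{H}^2\cup\mathbb{RP}^1$. If $q_j$ lay between $v\infty$ and $vq_i$ in $\mathbb{R}$, these two pairs of distinct boundary points would be linked, and by the Jordan curve theorem the paths would meet in $\mathbb{H}^2$.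
\end{proof}

\subsection{Proof of Proposition~\ref{prop:model}}

Choose $s\in(\beta^-,\beta^+)\subset\mathbb{R}$ with trivial stabilizer and $s\notin V\infty\cup Vq$; this excludes only countably many points. Blow up $O=V\infty\sqcup Vq\sqcup Vs$ by Lemma~\ref{lem:blowup}, letting $w$ act on $B_\infty=\{\infty\}\times[0,1]$ by a homeomorphism $\chi(w)$ with $\chi(w)(t)<t$ on $(0,1)$. Let $\pi\colon\mathcal{C}\to\mathbb{RP}^1$ be the projection.

(M1) By Lemma~\ref{lem:farey} each $v\ne1$ is an elliptic involution, a conjugate of a nonzero power of $w$, or a hyperbolic M\"obius map. Stabilizers of points of $O$ are trivial or conjugate to $\langle w\rangle$, so elliptic and hyperbolic elements fix no point of $O$. By Lemma~\ref{lem:blowup} the former have no fixed point on $\mathcal{C}$, and the latter are hyperbolic on $\mathcal{C}$ with fixed points outside all arcs $B_x$. The element $w$ fixes the ends of $B_\infty$, moves points positively on $\pi^{-1}(\mathbb{R})$ and negatively on $\operatorname{int}B_\infty$. So $w$ is hyperbolic with $L_w=\pi^{-1}(\mathbb{R})$ and $U_w=\operatorname{int}B_\infty$, and so are the conjugates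 of its nonzero powers.

\emph{The patterns.} Let $I=\operatorname{int}B_q$. Then $\overline I=B_q\subset L_w$ is disjoint from $B_{wq}$, so $(w,I)$ is a pattern, with $\overline X=B_\infty\cup\bigcup_iB_{q_i}$; the components of $Y$ are the arcs $\pi^{-1}((q_j,q_{j+1}))$. We denote the fixed points of $\beta$ on $\mathcal{C}$ again by $\beta^\pm$; then $L_\beta=\pi^{-1}((\beta^-,\beta^+))$ contains the arcs $B_{\beta^is}$. Let $I'=\pi^{-1}((\beta^{-1}s,s))$ be the open arc between $B_{\beta^{-1}s}$ and $B_s$. The arc $B_s$ lies between $I'$ and $\beta I'$, so $(\beta,I')$ is a pattern, the components of $Y'$ are the interiors of the $B_{\beta^is}$, and $\overline{Y'}=\{\beta^+,\beta^-\}\cup\bigcup_iB_{\beta^is}$.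

(M2) We have $v\overline X=B_{v\infty}\cup\bigcup_iB_{vq_i}$; apply Corollary~\ref{cor:unlinked}.

(M3) For $v\notin\langle\beta\rangle$ we have $v\beta^is\ne\beta^js$ since $\mathrm{Stab}_V(s)=1$. So $B_{v\beta^is}$ is disjoint from every $B_{\beta^js}$, and it does not contain $\beta^\pm$. It lies in $\mathcal{C}\setminus\overline{Y'}=X'$ by \eqref{eq:XY}.

(M4) The set $v\overline{Y'}$ consists of the arcs $B_{v\beta^is}$, which lie over $Vs$ and so are disjoint from the arcs over $V\infty\cup Vq$, and of the points $v\beta^\pm$, which lie outside the invariant set $\bigcup_{x\in O}B_x$. So $v\overline{Y'}$ misses $\overline X$. \qed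

\section{The chain of copies of $V$}\label{sec:chain}

Let $S=\mathcal{C}$ and regard $V$ as a subgroup of $\mathrm{Homeo}_+(S)$. By Lemma~\ref{lem:patterns} there is $\varphi\in\mathrm{Homeo}_+(S)$ with $\varphi\beta\varphi^{-1}=w$, $\varphi X'=X$, $\varphi Y'=Y$. For $n\ge1$ let $V_n=\varphi^{n-1}V\varphi^{1-n}$, let $a_n,b_n,c_n,w_n,\beta_n\in V_n$ be the conjugates of $a,b,c,w,\beta$ by $\varphi^{n-1}$, and put
\[
Z_n=\langle w_n\rangle,\qquad X_n=\varphi^{n-1}X=\varphi^nX',\qquad Y_n=\varphi^{n-1}Y=\varphi^nY' .
\]
Then $\beta_{n+1}=\varphi^n\beta\varphi^{-n}=w_n$, which is \eqref{eq:R}, and $Z_n\le V_n\cap V_{n+1}$. The sets $X_n,Y_n$ belong to a pattern for $w_n$, so \eqref{eq:XY} applies to them. Conjugating (M2) by $\varphi^{n-1}$ and (M3), (M4) by $\varphi^n$ gives: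
\begin{enumerate}
\item[(G2)] for $v\in V_n\setminus Z_n$, the set $v\overline{X_n}$ lies in a single component of $Y_n$;
\item[(G3)] for $v\in V_{n+1}\setminus Z_n$ and each component $J$ of $Y_n$, we have $v\overline J\subset X_n$; in particular $vY_n\subset X_n$;
\item[(G4)] for all $v\in V_{n+1}$, we have $v\overline{Y_n}\subset Y_{n+1}$ and $v\overline{X_{n+1}}\subset X_n$.
\end{enumerate}
The second inclusion in (G4) is the first one for $v^{-1}$, after taking complements. For $v=1$ it shows that the sets $Y_n$ increase and the sets $X_n$ decrease. Let
\[
H_n=\langle V_1,\dots,V_n\rangle,\quad K_{n,N}=\langle V_{n+1},\dots,V_N\rangle\ (N>n),\quad K_n=\bigcup_NK_{n,N},\quad G=\bigcup_nH_n .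
\]
Then $G=\langle H_n,K_n\rangle$ and $Z_n\le H_n\cap K_n$ for every $n$. The homeomorphism $\varphi$ is only a device for producing the copies; no property of its own dynamics is used or claimed.

We show that each cut of the chain, into the head $H_n$ and the tail $K_n$, satisfies the hypotheses of Lemma~\ref{lem:pp}. To classify an element of $H_{n+1}$ on $S$ it would be enough to play $H_n$ against $V_{n+1}$. But Lemma~\ref{lem:collapse} needs the arcs $P^\pm$ to miss an orbit of the whole group $G$, and for this the full tail is required.

\begin{lemma}[Heads]\label{lem:head}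
For $h\in H_n\setminus Z_n$, the set $h\overline{X_n}$ lies in a single component $J_n(h)$ of $Y_n$.
\end{lemma}

\begin{proof}
For $n=1$ this is (G2). Assume it for $n$ and let $g\in H_{n+1}\setminus Z_{n+1}$. If $g\in V_{n+1}$, use (G2). Otherwise Lemma~\ref{lem:alt}(b) for $H_n$, $V_{n+1}$, $Z_n$ gives $g=v_0h_1v_1\cdots h_mv_m$ with $m\ge1$, $h_j\in H_n\setminus Z_n$, $v_j\in V_{n+1}$, and $v_j\notin Z_n$ for $0<j<m$ ($v_0$ and $v_m$ may be trivial). By (G4), $v_m\overline{X_{n+1}}\subset X_n$. The letters $h_j$ map $X_n$ into $J_n(h_j)\subset Y_n$, and the letters $v_j$ with $0<j<m$ map $Y_n$ into $X_n$ by (G3). Hence $g\overline{X_{n+1}}\subset v_0J_n(h_1)$. This set is connected and lies in $Y_{n+1}$ by (G4), so it lies in one component.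
\end{proof}

\begin{lemma}[Tails]\label{lem:tail}
For $k\in K_n\setminus Z_n$ and each component $J$ of $Y_n$, we have $k\overline J\subset X_n$.
\end{lemma}

\begin{proof}
Fix $n$. A letter from a distant $V_{N+1}$ is only controlled with respect to $X_N$ and $Y_N$, so we need a statement that carries information from level $n$ to level $N$ and back. We prove by induction on $N>n$:
\begin{enumerate}
\item[(i$_N$)] $u\overline{Y_n}\subset Y_N$ for all $u\in K_{n,N}$; equivalently, $u\overline{X_N}\subset X_n$ for all $u\in K_{n,N}$;
\item[(ii$_N$)] $u\overline J\subset X_n$ for all $u\in K_{n,N}\setminus Z_n$ and all components $J$ of $Y_n$.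
\end{enumerate}
For $N=n+1$ these are (G4) and (G3). Assume them for $N$ and let $u\in K_{n,N+1}=\langle K_{n,N},V_{N+1}\rangle$. If $u\in K_{n,N}$, then $u\overline{Y_n}\subset Y_N\subset Y_{N+1}$, and (ii$_N$) applies to $u$ when $u\notin Z_n$.

Otherwise, since $Z_N\le K_{n,N}\cap V_{N+1}$, Lemma~\ref{lem:alt}(b) gives $u=u_0v_1u_1\cdots v_mu_m$ with $m\ge1$, $v_j\in V_{N+1}\setminus Z_N$, $u_j\in K_{n,N}$, and $u_j\notin Z_N$ for $0<j<m$. Let $y\in\overline{Y_n}$. By (i$_N$), $u_my\in Y_N$. The letters $v_j$ map $Y_N$ into $X_N$ by (G3), and elements of $K_{n,N}\setminus Z_N\subset H_N\setminus Z_N$ map $X_N$ into $Y_N$ by Lemma~\ref{lem:head}. So $y'=u_1v_2\cdots v_mu_my\in Y_N$ and $v_1y'\in X_N$. Now $uy=u_0v_1y'\in X_n$ by (i$_N$), which proves (ii$_{N+1}$). If $u_0\in Z_N$, then $u_0v_1\in V_{N+1}$ and $uy\in Y_{N+1}$ by (G4). If $u_0\notin Z_N$, then $uy\in Y_N\subset Y_{N+1}$ by Lemma~\ref{lem:head}. This proves (i$_{N+1}$).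
\end{proof}

\begin{lemma}\label{lem:elements}
The group $G$ has no finite orbit on $S$. Every $g\in G\setminus\{1\}$ satisfies \textup{(F)} or \textup{(A)}, and if $g$ has finite order, its order is $2$.
\end{lemma}

\begin{proof}
A finite orbit is fixed pointwise by a positive power of $w_1$ and by a positive power of $a_1w_1a_1^{-1}$, so it lies in $\{w_1^\pm\}\cap a_1\{w_1^\pm\}$. But $a_1\notin Z_1$, since $a_1$ has order $2$ and $Z_1$ is infinite cyclic, so (G2) gives $a_1\{w_1^\pm\}\subset Y_1$, while $\{w_1^\pm\}\subset\overline{X_1}$. The intersection is empty.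

Let $g\ne1$ and let $N$ be minimal such that a conjugate of $g$ in $G$ lies in $H_N$. If $N=1$, then $g$ is conjugate into $V_1$. If $N=n+1\ge2$, Lemma~\ref{lem:alt}(c) for $H_n,V_{n+1},Z_n$ and the minimality of $N$ show that $g$ is conjugate to an element of $V_{n+1}$ or to $g_0=h_1v_1\cdots h_mv_m$ with $h_j\in H_n\setminus Z_n$ and $v_j\in V_{n+1}\setminus Z_n\subset K_n\setminus Z_n$. By (M1), a nontrivial element of some $V_n$ is an involution satisfying (F) or is hyperbolic and satisfies (A). For $g_0$ apply Lemma~\ref{lem:pp} with $H_n$, $K_n$, $Z_n$, $X_n$ and $\omega=w_n^+\in\overline{X_n}\setminus X_n$; hypotheses (H) and (K) are Lemmas~\ref{lem:head} and~\ref{lem:tail}. The sets $P^\pm$ miss the orbit $\langle H_n,K_n\rangle\omega=G\omega$, so $g_0$ satisfies (A), and it has infinite order.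
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $G$ is countable and generated by the $a_n,b_n,c_n$. These have order $2$ and $a_n\ne b_n$ because $V$ acts faithfully, and \eqref{eq:R} holds. By Lemmas~\ref{lem:elements} and~\ref{lem:collapse}, $G$ has a faithful M\"obius-like action on a circle $\bar S$, which we identify with $\mathbb{S}^1$. The last assertion is Proposition~\ref{prop:noembed}.
\end{proof}

\section{Proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\subsection{Groups containing an irrational rotation}

Give $\mathrm{Homeo}_+(\mathbb{S}^1)$ the uniform topology, in which it is a topological group. For $k\ge2$, let $\mathrm{PSL}_k(2,\mathbb{R})$ and $\mathrm{Homeo}_k(\mathbb{S}^1)$ be the groups of all lifts of elements of $\mathrm{PSL}(2,\mathbb{R})$ and $\mathrm{Homeo}_+(\mathbb{S}^1)$ under the $k$-fold covering $\mathbb{S}^1\to\mathbb{S}^1$. We use the theorem of Giblin and Markovic \cite{GM}: a closed transitive subgroup of $\mathrm{Homeo}_+(\mathbb{S}^1)$ that contains a nonconstant path is conjugate in $\mathrm{Homeo}_+(\mathbb{S}^1)$ to $\mathrm{SO}(2)$, $\mathrm{PSL}(2,\mathbb{R})$,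 $\mathrm{PSL}_k(2,\mathbb{R})$ or $\mathrm{Homeo}_k(\mathbb{S}^1)$ with $k\ge2$, or $\mathrm{Homeo}_+(\mathbb{S}^1)$.

\begin{proof}[Proof of (a)]
Let $\Gamma$ be M\"obius-like and let $f\in\Gamma$ have infinite order and no fixed point. Then $f$ is conjugate to an elliptic element of infinite order, that is to an irrational rotation, and we conjugate $\Gamma$ so that $f$ is one. The closure $\overline\Gamma$ is a closed subgroup that contains the closure of $\langle f\rangle$, the group of all rotations. So it is transitive and contains a nonconstant path, and the theorem applies. We must exclude the last three types; in the first two, $\overline\Gamma$ and hence $\Gamma$ are conjugate into $\mathrm{PSL}(2,\mathbb{R})$.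

Being M\"obius-like need not pass to the closure, so we look for a forbidden property that is open. Each of the last three groups contains $\mathrm{PSL}_k(2,\mathbb{R})$ for some $k\ge2$. Let $g_0$ be a hyperbolic M\"obius map and $F$ its lift fixing one preimage of $g_0^+$. As $F$ commutes with the deck rotation, it fixes all $k$ preimages of $g_0^+$; it preserves each arc between consecutive ones, which projects homeomorphically onto $\mathbb{S}^1\setminus\{g_0^+\}$, so it also fixes the $k$ preimages of $g_0^-$. Thus, after conjugation, $\overline\Gamma$ contains an element $F$ with two attracting and two repelling fixed points among its fixed points. Small open arcs $J_1,J_2$ and $N_1,N_2$ around them have pairwise disjoint closures and satisfy $F\overline{J_i}\subset J_i$ and $F^{-1}\overline{N_i}\subset N_i$. These inclusions define an open condition, inversion being continuous, so some $g\in\Gamma$ satisfies them. Such a $g$ is nontrivial, since $g\overline{J_1}\ne\overline{J_1}$, and has a fixed point in each of the four closed arcs. A nontrivial M\"obius map has at most two fixed points, a contradiction.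

The second sentence of (a) follows, since a group conjugate into $\mathrm{PSL}(2,\mathbb{R})$ is isomorphic to a subgroup of it.
\end{proof}

\subsection{Uncountably many examples}

A group containing $G$ does not embed in $\mathrm{PSL}(2,\mathbb{R})$, and free products preserve the M\"obius-like property under the hypotheses of Proposition~\ref{prop:free}. It remains to find free factors that can be told apart; we use the orders of torsion elements.

\begin{proof}[Proof of (b)]
Let $\mathcal{P}$ be a nonempty set of odd primes. Choose an open arc $\Omega\subset\mathbb{RP}^1$ and pairwise disjoint closed arcs $E_p$ $(p\in\mathcal{P})$ disjoint from $\Omega$. A rotation $\rho_p\in\mathrm{PSL}(2,\mathbb{R})$ by one $p$-th of the circle has order $p$, and its nontrivial powers move a short open arc $\Lambda_p$ off itself. Since $\mathrm{PSL}(2,\mathbb{R})$ is transitive on ordered pairs of distinct points, some $\mu_p$ maps $\Lambda_p$ onto $\mathbb{RP}^1\setminus E_p$. Then $e_p=\mu_p\rho_p\mu_p^{-1}$ has order $p$, and its nontrivial powers map $\mathbb{RP}^1\setminus E_p$ into $E_p$.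

Let $Q_{\mathcal{P}}=\langle e_p:p\in\mathcal{P}\rangle$ and let $g=x_1\cdots x_r$, $r\ge1$, where $x_j$ is a nontrivial power of $e_{p_j}$ and $p_j\ne p_{j+1}$. Then $x_r\Omega\subset E_{p_r}$, and $x_jE_{p_{j+1}}\subset E_{p_j}$ because $E_{p_{j+1}}$ misses $E_{p_j}$. So $g\Omega\subset E_{p_1}$ is disjoint from $\Omega$. Hence $Q_{\mathcal{P}}$ is the free product of the groups $\mathbb{Z}/p$, and $g\Omega\cap\Omega=\emptyset$ for all $g\ne1$. An elliptic element of infinite order has dense orbits, so some nontrivial power of it returns a point of $\Omega$ to $\Omega$; therefore $Q_{\mathcal{P}}$ contains none, and its elements without fixed points have finite order.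

By Lemma~\ref{lem:collapse}, $G$ acts minimally on $\bar S$, hence without finite orbits, and its elements without fixed points have finite order. Proposition~\ref{prop:free} shows that the countable group $G*Q_{\mathcal{P}}$ is isomorphic to a M\"obius-like group. It contains $G$, so it does not embed in $\mathrm{PSL}(2,\mathbb{R})$ by Proposition~\ref{prop:noembed}. An element of finite order in a free product is conjugate into a factor. Nontrivial elements of finite order have order $2$ in $G$ by Lemma~\ref{lem:elements}, and order in $\mathcal{P}$ in $Q_{\mathcal{P}}$. So the set of primes that occur as orders of elements of $G*Q_{\mathcal{P}}$ is $\{2\}\cup\mathcal{P}$. Different sets $\mathcal{P}$ give non-isomorphic groups, and there are $2^{\aleph_0}$ such sets.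
\end{proof}

\begin{thebibliography}{9}

\bibitem{Ghys}
\'E.~Ghys, \emph{Groups acting on the circle}, Enseign. Math. \textbf{47} (2001).

\bibitem{GM}
J.~Giblin and V.~Markovic, \emph{Classification of continuously transitive circle groups}, Geom. Topol. \textbf{10} (2006).

\bibitem{Problem}
\emph{Groups acting on the line and the circle with}, \texttt{https://nuxeo.u-bourgogne.fr/\allowbreak nuxeo/\allowbreak nxfile/\allowbreak default/\allowbreak 15081976-700a-4d58-b459-3c5bd8b79172/\allowbreak blobholder:0/\allowbreak 104132\_CARNEVALE\_2022\_archivage-1.pdf}

\end{thebibliography}
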